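# Lower envelopes of $n$ line segments reach length $2n\alpha(n)$ to leading order

## 1. Straightness ought to cost something: a guess, and the cases $n\le 3$

Draw $n$ non-vertical segments in the plane and look at them from far below. Reading from left to right, write down which segment you see. How long can this word be? An upper bound comes from pure combinatorics of words, and that bound has leading constant $2$. The combinatorics uses only that two segments cross at most once. Segments are straight, which is much more than that. So the answer that one would first guess is that straightness costs a constant factor, and that the leading constant $2$ cannot be reached. Let us make this precise and test it.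

**Definition (lower envelope).** Let $S$ be a set of $n$ non-vertical segments in general position. Its lower envelope is the pointwise minimum, over each $x$, of the segments of $S$ defined at $x$. The lower-envelope sequence is the sequence of labels of the segments on the lower envelope, from left to right, with consecutive repetitions merged. $L(n)$ is the maximum length of this sequence over all such $S$.

General position means here that all endpoints have distinct abscissae, no endpoint lies on another segment, no three segments share a point, no two segments overlap, and no crossing has the abscissa of an endpoint. Any finite set of segments reaches it by an arbitrarily small perturbation of the endpoints.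

**Definition (Davenport–Schinzel sequences of order 3).** $\lambda_3(n)$ is the maximum length of a sequence over $\{1,\dots,n\}$ with no two equal adjacent symbols and no subsequence $a\,b\,a\,b\,a$ with $a\ne b$.

Lower-envelope sequences have this property. Suppose $a\,b\,a\,b\,a$ occurs. Then on the interval from the first $b$ to the second $b$ both segments are defined. There $b$ is below $a$, then $a$ below $b$, then $b$ below $a$, so the difference of two linear functions changes sign twice, which is impossible. Hence $L(n)\le\lambda_3(n)$.

**Definition (inverse Ackermann function).** Let $\alpha_1(n)=\lceil n/2\rceil$. For $k\ge2$ let $\alpha_k(n)=0$ if $n\le1$, and $\alpha_k(n)=1+\alpha_k(\alpha_{k-1}(n))$ otherwise. Let $\alpha(n)=\min\{k:\alpha_k(n)\le3\}$.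

So $\alpha_2(n)=\lceil\log_2 n\rceil$ and $\alpha_3(n)=\log^*n$. For example $\alpha(n)=1$ for $n\le6$, $\alpha(7)=\alpha(8)=2$, and $\alpha(n)=3$ for $9\le n\le16$.

We take as given that
$$\lambda_3(n)=2n\alpha(n)\pm O\!\left(n\sqrt{\alpha(n)}\right),$$
so that $\limsup L(n)/(n\alpha(n))\le2$, and that there is a construction of $n$ segments whose lower-envelope sequence has length $n\alpha(n)-O(n)$, with leading coefficient $1$. The lecture notes "Geometry: Combinatorics & Algorithms Lecture Notes HS 2024" ask for a leading coefficient of $2$, or a proof that this is impossible. So exactly one of the following holds, and we must say which: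

* (i) $\limsup_{n\to\infty}L(n)/(n\alpha(n))=2$;
* (ii) there is a fixed $\varepsilon>0$ with $L(n)\le(2-\varepsilon)\,n\alpha(n)$ for all sufficiently large $n$.

The guess is (ii). If straightness costs something, one might hope to see $L(n)<\lambda_3(n)$ early.

**An upper bound by events.** Each change $x\to y$ in the sequence happens at a crossing of $x$ and $y$, or at the left endpoint of $y$, or at the right endpoint of $x$. Distinct changes use distinct events. The leftmost of all endpoints and the rightmost of all endpoints cause no change. Hence $L(n)\le 1+2(n-1)+\binom n2$, which is $1,4,8$ for $n=1,2,3$.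

**Case $n=2$.** Take $y=0$ on $[-2,1]$ and $y=x$ on $[-1,2]$. The envelope reads $a\,b\,a\,b$, with changes at $-1,0,1$. So $L(2)=4$. Also $\lambda_3(2)=4$, since an alternating word of length $5$ is $ababa$.

**Case $n=3$.** Take
$$1:\ y=0\ \text{on }[-3,\tfrac12],\qquad 2:\ y=x+1\ \text{on }[-2,2],\qquad 3:\ y=2x\ \text{on }[-\tfrac12,3].$$
The lines cross at $x=-1$ ($1$ and $2$), $x=0$ ($1$ and $3$), and $x=1$ ($2$ and $3$). On the successive intervals cut out by $-3,-2,-1,-\frac12,0,\frac12,1,2,3$ the lowest segment is $1,2,1,3,1,3,2,3$. So $L(3)=8$.

And $\lambda_3(3)=8$ as well. Suppose there were a valid word of length $9$ on three symbols. Delete all occurrences of a symbol $z$. Two equal letters become adjacent only where the word contained $x\,z\,x$. If this $z$ were neither the first nor the last $z$, then $z\,x\,z\,x\,z$ would occur. So at most two merges are needed afterwards, and what remains is a valid word on two symbols, of length at most $4$. Hence (number of $z$'s) $+$ (number of merges) $\ge5$ for each $z$. So each $z$ occurs at least three times. Since the total is $9$, each occurs exactly three times and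 causes exactly two merges. But the first letter of the word has no left neighbor, so its symbol causes at most one merge, a contradiction.

So for $n\le3$ straightness costs nothing: $L(n)=\lambda_3(n)$. Such small cases cannot see a leading constant, but they give the guess no support. In fact the guess is wrong.

**Theorem.** There is $n_0$ such that $L(n)\ge2n\alpha(n)-20n$ for all $n\ge n_0$. Together with $L(n)\le\lambda_3(n)\le2n\alpha(n)+O(n\sqrt{\alpha(n)})$ this gives
$$L(n)=2n\alpha(n)\pm O\!\left(n\sqrt{\alpha(n)}\right),\qquad\lim_{n\to\infty}\frac{L(n)}{n\alpha(n)}=2.$$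
In particular alternative (i) holds and alternative (ii) fails.

The only external input is the upper bound on $\lambda_3$. Everything about the lower bound is proved below.

## 2. Steep rays starting from spread-out points

The mechanism behind all new appearances is a computation with $u$ rays. Suppose $u$ segments leave a common point $P$ with slopes $\sigma_1<\dots<\sigma_u$. Just to the right of $P$ only the flattest is visible. Now move their starting points apart slightly, to points $p_1,\dots,p_u$ ordered from left to right, and look through a microscope that is also sheared so that the rays look very steep. A ray that starts further right is then lower for a while. But it is also steeper, so the rays on its left get below it later. If the crossings come in the right order, we see $c_u,c_{u-1},\dots,c_1$ in turn.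

**Example.** Start at $(0,0),(1,0),(2,0)$ with slopes $M,\ M+1,\ M+4$. Rays $1,2$ cross at $X=M+1$, and rays $2,3$ cross at $X=(M+7)/3$. For $M=8$ these are $9$ and $5$: to the right of $X=2$ we see $c_3$ up to $5$, then $c_2$ up to $9$, then $c_1$. With slopes $M,\ M+3,\ M+4$ the result is different. Rays $1,2$ cross at $(M+3)/3$, rays $2,3$ at $M+5$, and rays $1,3$ at $(M+4)/2$. For $M=9$ these are $4$, $14$ and $6.5$: to the right of $2$ we see $c_3$ up to $6.5$ and then $c_1$, and $c_2$ is never lowest there. So the gaps between consecutive slopes must grow fast enough compared with the spacing of the starting points.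

**Lemma 1.** Let $X_1<\dots<X_u\le X_{\max}$, let $p_j=(X_j,Y_j)$, and let $\sigma_1<\dots<\sigma_u$ have gaps $\delta_j=\sigma_j-\sigma_{j-1}$ with
$$\frac{\delta_{j+1}}{\delta_j}>\frac{X_{j+1}-X_j}{X_j-X_{j-1}}\qquad(2\le j\le u-1).$$
Let $c_j$ be the ray $Y=Y_j+(M+\sigma_j)(X-X_j)$, $X\ge X_j$, and let $T$ be a finite set of points. For all sufficiently large $M$ the following hold.

(a) Each point $(X,Y)\in T$ with $X>X_j$ lies strictly below $c_j$, for every $j$.

(b) There are $X_{\max}<\eta_u<\eta_{u-1}<\dots<\eta_1$ such that at $\eta_j$ the ray $c_j$ is strictly lower than every other ray.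

*Proof.* (a) The height of $c_j$ at $X$ is $Y_j+(M+\sigma_j)(X-X_j)$ with $X-X_j$ a fixed positive number, so it tends to infinity with $M$. There are finitely many conditions.

(b) For $2\le j\le u$ let $\xi_j$ be the abscissa where the lines of $c_{j-1}$ and $c_j$ cross. Equating heights,
$$\xi_j=\frac{M(X_j-X_{j-1})+\sigma_jX_j-\sigma_{j-1}X_{j-1}-(Y_j-Y_{j-1})}{\delta_j}=M\,\frac{X_j-X_{j-1}}{\delta_j}+O(1)\quad(M\to\infty).$$
By hypothesis the positive numbers $(X_j-X_{j-1})/\delta_j$ strictly decrease in $j$. So for $M$ large
$$X_{\max}<\xi_u<\xi_{u-1}<\dots<\xi_2 .$$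
Choose $\eta_u\in(X_{\max},\xi_u)$, $\eta_j\in(\xi_{j+1},\xi_j)$ for $2\le j\le u-1$, and $\eta_1>\xi_2$ (if $u=1$, any $\eta_1>X_{\max}$). To the right of $X_{\max}$ all rays are defined, and since $c_j$ is steeper than $c_{j-1}$, it is below $c_{j-1}$ exactly to the left of $\xi_j$. At $\eta_j$ we have $\eta_j<\xi_i$ for $2\le i\le j$ and $\eta_j>\xi_i$ for $i>j$. In terms of height this says $c_j<c_{j-1}<\dots<c_1$ and $c_j<c_{j+1}<\dots<c_u$. $\square$

## 3. Configurations with fans, antifans and witnesses

We want to replace a common left endpoint by a tiny copy of another construction and use Lemma 1, and to do the same at common right endpoints. So we need objects in which all common endpoints have prescribed sizes.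

**Definition (configuration).** For $a,b\ge1$, an $(a,b)$-configuration is a finite nonempty set of non-vertical segments with finitely many fan points and antifan points, all these points having pairwise distinct $x$-coordinates, such that:

* (C1) Each segment has a fan point as left endpoint and an antifan point as right endpoint. Each fan point is the left endpoint of exactly $a$ segments (its fan). Each antifan point is the right endpoint of exactly $b$ segments (its antifan).
* (C2) If $P$ is a fan or antifan point, every segment containing a point of the vertical line through $P$ at or below $P$ has $P$ as an endpoint.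

So a configuration with $N$ segments has exactly $N/a$ fans and $N/b$ antifans. Condition (C2) says that $P$ is exposed to a viewer below.

**Definition ($\rho$-good).** For $\rho\ge1$, a configuration is $\rho$-good if:

* (C3) The segments of each fan have distinct slopes $\sigma_1<\dots<\sigma_a$, and $\delta_j=\sigma_j-\sigma_{j-1}$ satisfies $\delta_{j+1}/\delta_j>\rho$ for $2\le j\le a-1$. The segments of each antifan have distinct slopes $\tau_1>\dots>\tau_b$, and the gaps $\delta_j=\tau_{j-1}-\tau_j$ satisfy $\delta_{j+1}/\delta_j>\rho$ for $2\le j\le b-1$.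

The reflection $x\mapsto-x$ exchanges fans and antifans and negates slopes. It turns a $\rho$-good $(a,b)$-configuration into a $\rho$-good $(b,a)$-configuration.

**Definition (witness).** A witness of length $\ell$ for a set of segments consists of abscissae $x_1<\dots<x_\ell$, none equal to the abscissa of an endpoint, such that at each $x_i$ there is a unique lowest segment $w_i$, and $w_i\ne w_{i+1}$ for all $i$. The word $w_1\cdots w_\ell$ is the witness word.

Witnesses let us avoid computing whole envelopes, and we use two properties. First, they are stable. Since $x_i$ is not an endpoint abscissa, a small enough perturbation of all endpoints does not change which segments are defined at $x_i$ and changes their heights there only slightly, so $w_i$ remains the unique lowest one. Second, if $n$ segments have a witness of length $\ell$, then $L(n)\ge\ell$. To see this, perturb into general position, keeping the witness. Each $x_i$ determines a position with letter $w_i$ in the merged lower-envelope sequence. These positions are nondecreasing in $i$, and strictly increasing because $w_i\ne w_{i+1}$.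

**Lemma 2 (base configurations).** For all $a,b\ge1$ and $\rho\ge1$ there is a $\rho$-good $(a,b)$-configuration with $b$ fans, $a$ antifans, $ab$ segments and a witness of length $1$.

*Proof.* Let $R=2\rho\ge2$, let $\eta>0$ be small, and put
$$A_i=(-1-\eta(b-i),\,R^{\,b-i+1})\ (1\le i\le b),\qquad B_j=(1+\eta(j-1),\,R^{\,j})\ (1\le j\le a).$$
Take all segments $A_iB_j$, with the $A_i$ as fan points and the $B_j$ as antifan points. (C1) is clear and the abscissae are distinct.

**Step 1: convex position, for (C2).** Along $A_1,\dots,A_b,B_1,\dots,B_a$ the consecutive slopes are $-R^{b-i}(R-1)/\eta$ for $A_iA_{i+1}$ (negative, increasing in $i$), then $0$ for $A_bB_1$, then $R^j(R-1)/\eta$ for $B_jB_{j+1}$ (positive, increasing in $j$). They strictly increase, so the points are the vertices of the graph of a convex piecewise linear function $f$. A chord between two of these points lies strictly above $f$ over the interior of its $x$-range, unless the two points are consecutive vertices. In particular a chord is strictly above every vertex strictly between its endpoints, which is (C2).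

**Step 2: the witness.** At $x=0$ the segment $A_bB_1$ lies on $f$, and every other segment is strictly above $f$. So $x_1=0$ is a witness of length $1$.

**Step 3: goodness.** As $\eta\to0$ the slope of $A_iB_j$ tends to $(R^j-R^{b-i+1})/2$. At $A_i$ the slopes increase with $j$, and the gap between $j$ and $j+1$ tends to $R^j(R-1)/2$. At $B_j$ the slopes in decreasing order come from $A_b,A_{b-1},\dots,A_1$, and the gap between $A_i$ and $A_{i-1}$ tends to $R^{b-i+1}(R-1)/2$. All ratios of successive gaps tend to $R>\rho$, so (C3) holds for small $\eta$. $\square$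

**Example.** For $a=b=2$, $\rho=1$: $A_1=(-1-\eta,4)$, $A_2=(-1,2)$, $B_1=(1,2)$, $B_2=(1+\eta,4)$, with all four segments. Two fans of size $2$, two antifans of size $2$. The ratio conditions in (C3) are empty here. They start to matter at size $3$.

## 4. Insertion at left endpoints only stops at coefficient one

The obvious way to use Lemma 1 is at the left endpoints. Let $C_1$ be an $(a-1,b)$-configuration with $u$ fans and $C^*$ a configuration with fans of size exactly $u$. At each fan point of $C^*$ put a tiny sheared copy of $C_1$, and let the $u$ segments of the fan start at the $u$ fan points of that copy. Fans of the copy grow from $a-1$ to $a$, antifans of the copy have size $b$, and the antifans of $C^*$ are left alone. To obtain an $(a,b)$-configuration, $C^*$ must therefore be a $(u,b)$-configuration. All this can be carried out: it is the fan half of Lemma 3 below, and at the untouched antifan points (C2) and (C3) survive a small perturbation because the inequalities in them are strict (take $C^*$ good with a constant at least $\rho$).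

Here is the bookkeeping. Each fan of $C^*$, of size $u$, contributes the witness of a copy and $u$ new appearances, minus at most one for a merge. Fix $b\ge2$ and let level $0$ and size $a=1$ be base configurations. Write $h_k(a)$ for the number of segments, $f_k(a)=h_k(a)/a$ for the number of fans, and $d_k(a)$ for the length that this count certifies. With $u=f_k(a-1)$, $h^*=h_{k-1}(u)$ and $F^*=h^*/u$,
$$h_k(a)=h^*+F^*h_k(a-1)=h^*+F^*(a-1)u=a\,h^*,\qquad d_k(a)=d_{k-1}(u)+F^*\bigl(d_k(a-1)+u-1\bigr).$$
For $q_k=d_k/h_k$ this reads
$$q_k(a)=\frac{\left[q_{k-1}(u)+1-\frac1u\right]+(a-1)\,q_k(a-1)}{a}.$$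
Since $q\le1$ for base configurations, induction gives $q_k(a)\le k+1$. So the gain per level is one appearance per segment, and no more.

How does $k$ compare with $\alpha$? We have $f_k(1)=b$ and $f_k(a)=h_{k-1}(f_k(a-1))$. I claim $\alpha_{k+1}(f_k(a))\ge a$ for $k\ge1$. For $k=1$, $f_1(a)=b\,f_1(a-1)$, so $f_1(a)=b^a$ and $\alpha_2(b^a)\ge a$. For $k\ge2$ and $a=1$ the value is $\alpha_{k+1}(b)\ge1$. For $a\ge2$, $f_k(a)\ge f_{k-1}(f_k(a-1))$. Each $\alpha_k$ is nondecreasing ((A2) in Section 8, whose proof is independent of this section), so $\alpha_k(f_k(a))\ge f_k(a-1)$ by the case $k-1$, and $\alpha_{k+1}(f_k(a))\ge1+\alpha_{k+1}(f_k(a-1))\ge a$. Hence for $a\ge4$ and $n=h_k(a)$ we get $\alpha_{k+1}(n)\ge4$. Since $\alpha_i(n)\le3$ implies $\alpha_{i+1}(n)\le3$ (inequality (4) in Section 8), $\alpha(n)\ge k+2$. The certified length is at most $(k+1)n\le(\alpha(n)-1)\,n$.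

So this route has coefficient at most one, in agreement with the guess. The exact point where it stops is that the $F^*$ fans of size $u$ offer $uF^*=h^*$ new appearances per level, one for each left endpoint of $C^*$, while the right endpoints of $C^*$ contribute nothing. The way past it is to work at the right endpoints as well. But then the antifans of $C^*$ are also replaced by copies, so their size must match the number of antifans in the second copy, and we must ask again what the sizes are after insertion. They come out exactly if three configurations are combined: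

* at fan points of $C^*$, copies of an $(a-1,b)$-configuration with $u$ fans: fans become $a$, antifans stay $b$;
* at antifan points of $C^*$, copies of an $(a,b-1)$-configuration with $v$ antifans: antifans become $b$, fans stay $a$;
* $C^*$ itself a $(u,v)$-configuration, all of whose fans and antifans are used up.

## 5. Insertion at both endpoints

**Lemma 3.** Let $a,b\ge2$ and $\rho\ge1$. Let $C_1$ be a $\rho$-good $(a-1,b)$-configuration with $u$ fans, $n_1$ segments and a witness of length $\ell_1\ge1$. Let $C_2$ be a $\rho$-good $(a,b-1)$-configuration with $v$ antifans, $n_2$ segments and a witness of length $\ell_2\ge1$. There is $\rho^*\ge1$, depending on $C_1,C_2$, such that if $C^*$ is a $\rho^*$-good $(u,v)$-configuration with $F^*$ fans, $G^*$ antifans, $n^*$ segments and a witness of length $\ell^*$, then there is a $\rho$-good $(a,b)$-configuration with $n^*+F^*n_1+G^*n_2$ segments and a witness of length at least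
$$\ell^*+F^*(\ell_1+u-1)+G^*(\ell_2+v-1).$$

*Proof.* Let $p_j=(X_j,Y_j)$, $X_1<\dots<X_u$, be the fan points of $C_1$.

**Step 1: choose $\rho^*$, so that Lemma 1 will apply.** Take $\rho^*\ge1$ with $\rho^*\ge(X_{j+1}-X_j)/(X_j-X_{j-1})$ for $2\le j\le u-1$, and satisfying the same inequalities for the fan points of the mirror image of $C_2$. Note the order of choices: $C^*$ comes after $C_1$ and $C_2$, because the spacing inside the copies dictates how fast the slope gaps of $C^*$ must grow. This is why we need $\rho$-good configurations for every $\rho$.

**Step 2: the construction.** Take a large $M$ (the same for all points), and then a small $\varepsilon>0$ depending on $M$. At each fan point $P$ of $C^*$ place the copy of $C_1$ under $(X,Y)\mapsto P+\varepsilon(X,\,Y-MX)$. At each antifan point $Q$ of $C^*$ place the copy of $C_2$ under $(X,Y)\mapsto Q+\varepsilon(X,\,Y+MX)$. If $c_1,\dots,c_u$ is the fan at $P$ in order of increasing slope $\sigma_1<\dots<\sigma_u$, move the left endpoint of $c_j$ to the image of $p_j$. If $e_1,\dots,e_v$ is the antifan at $Q$ in order of decreasing slope, move the right endpoint of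 $e_i$ to the image of the $i$-th antifan point of $C_2$ from the right. Each endpoint of each segment of $C^*$ is moved exactly once, by $O(\varepsilon)$ for fixed $M$. So as $\varepsilon\to0$ the segments of $C^*$ and their slopes converge to the original ones.

**Step 3: (C1) and the number of segments.** The new fan and antifan points are those of all the copies. Within a copy their abscissae are distinct. Different copies lie in disjoint vertical strips for small $\varepsilon$, because the points of $C^*$ have distinct abscissae. In copies of $C_1$ each fan gets one new segment, so fans have size $a$, and antifans keep size $b$. In copies of $C_2$ each antifan gets one new segment, so antifans have size $b$, and fans keep size $a$. Left endpoints of moved segments are fan points of copies of $C_1$, and right endpoints are antifan points of copies of $C_2$. So (C1) holds, and there are $n^*+F^*n_1+G^*n_2$ segments.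

The construction is invariant under reflection, with the roles of $C_1$ and $C_2$ exchanged. (Reflection turns the shear $+M$ into $-M$, decreasing slopes into increasing ones, and "from the right" into "from the left".) So it suffices to study fan points $P$.

**Step 4: near $P$, only the copy and the fan matter.** Let $s$ be a segment of $C^*$ not incident to $P$. Its endpoints are fan or antifan points other than $P$, so they do not have abscissa $P_x$. Hence either the $x$-range of $s$ avoids a neighborhood of $P_x$, or $P_x$ is interior to it and, by (C2), $s$ is strictly above $P$ there. By continuity and finiteness there is $\delta>0$ such that each such $s$ either misses the strip $|x-P_x|\le\delta$, or spans it and has height at least $P_y+\delta$ over it. We also take $\delta$ so small that the strip contains no other fan or antifan point of $C^*$. For fixed $M$ and all small $\varepsilon$, the moved segments satisfy the same with $\delta/2$ in place of $\delta$, and all other copies are disjoint from the strip.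

Use local coordinates $X=(x-P_x)/\varepsilon$, $Y=(y-P_y)/\varepsilon+MX$. A point with $|X|,|Y|\le K$ has $|x-P_x|\le K\varepsilon$ and $y=P_y+\varepsilon(Y-MX)\le P_y+\varepsilon K(1+M)$. So for fixed $K,M$ and small $\varepsilon$ it lies in the strip $|x-P_x|\le\delta/2$, strictly below every segment defined at its abscissa that is neither in the copy nor one of $c_1,\dots,c_u$. Thus in any fixed bounded region of local coordinates only the copy of $C_1$ and $c_1,\dots,c_u$ need to be considered. There the copy is $C_1$ itself, and $c_j$ is
$$Y=Y_j+(M+\sigma_j^{\varepsilon})(X-X_j),\qquad X\ge X_j,$$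
extending to $X$ of order $1/\varepsilon$, with $\sigma_j^\varepsilon\to\sigma_j$ as $\varepsilon\to0$. These are the rays of Lemma 1, up to a small change of slopes.

**Step 5: the choice of $M$.** By $\rho^*$-goodness, $\delta_{j+1}/\delta_j>\rho^*\ge(X_{j+1}-X_j)/(X_j-X_{j-1})$ in the fan at $P$, so Lemma 1 applies. Use it with $X_{\max}$ the largest abscissa of $C_1$, and with $T$ consisting of all fan and antifan points of $C_1$ and, for each witness abscissa of $C_1$, the point of the unique lowest segment there. There are finitely many points $P$ and, mirrored, finitely many points $Q$, so one $M$ is large enough for all of them (and for Step 8). Fix $M$ and the numbers $\eta_j$ of Lemma 1(b) for each point. The conclusions of Lemma 1 are then finitely many strict inequalities at fixed abscissae, so they persist with $\sigma_j^\varepsilon$ in place of $\sigma_j$ for all small $\varepsilon$.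

**Step 6: the copy is not disturbed.** At a witness abscissa $X$ of $C_1$, a segment $c_j$ with $X_j>X$ is not defined. The case $X_j=X$ does not occur, since $p_j$ is an endpoint of $C_1$. A segment $c_j$ with $X_j<X$ is strictly above the lowest segment of the copy. All other segments are higher by Step 4. So the witness of $C_1$ remains valid in the new set.

For (C2), let $p$ be a fan or antifan point of the copy. The segments of the copy satisfy (C2) at $p$. A segment $c_j$ defined at the abscissa of $p$ either has $p=p_j$ as its endpoint or is strictly above $p$. All other segments defined there are strictly above $p$. So (C2) holds at all points of this copy.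

**Step 7: the new appearances.** At $\eta_j>X_{\max}$ no segment of the copy is defined, the segment $c_j$ is strictly lower than the other $c_i$, and all other segments are higher by Step 4. So $c_j$ is the unique lowest segment at $\eta_j$, and no endpoint lies at that abscissa. Since $\eta_u<\eta_{u-1}<\dots<\eta_1$, near $P$ there are, from left to right, abscissae with unique lowest segments forming the word
$$W_P=(\text{witness word of the copy of }C_1)\;c_u\,c_{u-1}\cdots c_1$$
of length $\ell_1+u$, in which neighbors differ.

**Step 8: goodness.** The map lowers all slopes of the copy by $M$ and keeps slope gaps, so the antifans of the copy satisfy (C3) with $\rho$. The new fan at the image of $p_j$ consists of the $a-1$ old segments and $c_j$, which for large $M$ is the steepest. Its gap above the previous slope is $M+O(1)$, while the other gaps are fixed and satisfy the ratio condition already. So (C3) with $\rho$ holds there for large $M$.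

**Step 9: antifan points.** By reflection, at each antifan point $Q$ conditions (C2) and (C3) hold for the copy of $C_2$, and there is a word
$$W_Q=e_1e_2\cdots e_v\;(\text{witness word of the copy of }C_2)$$
of length $\ell_2+v$. Hence the new set is a $\rho$-good $(a,b)$-configuration.

**Step 10: counting.** The witness abscissae of $C^*$ differ from the abscissae of all its fan and antifan points. So for small $\varepsilon$ no copy is defined there, and by stability the same segments are uniquely lowest. We obtain abscissae with unique lowest segments whose word, of length $\ell^*+F^*(\ell_1+u)+G^*(\ell_2+v)$, arises from the witness word of $C^*$ by inserting the words $W_P,W_Q$ as blocks. The first letter of each $W_P$ and the last letter of each $W_Q$ is a segment of a copy (since $\ell_1,\ell_2\ge1$), hence differs from all letters outside that block. So two equal adjacent letters can occur only at the right end of some $W_P$ or at the left end of some $W_Q$, and there are at most $F^*+G^*$ such pairs. Keeping one abscissa from each maximal run of equal letters gives a witness, whose length is the total length minus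 the number of equal adjacent pairs. This is at least the claimed bound. $\square$

## 6. The recursion in two size parameters

Now iterate Lemma 3. Define $N_k(a,b)$ (number of segments) and $\Lambda_k(a,b)$ (certified length) for $k\ge0$, $a,b\ge1$, and put $F_k=N_k/a$, $G_k=N_k/b$. If $k=0$ or $\min(a,b)=1$, let $N_k(a,b)=ab$ and $\Lambda_k(a,b)=1$. If $k\ge1$ and $a,b\ge2$, put
$$u=F_k(a-1,b),\quad v=G_k(a,b-1),\quad N^*=N_{k-1}(u,v),\quad F^*=N^*/u,\quad G^*=N^*/v,$$
$$N_k(a,b)=N^*+F^*N_k(a-1,b)+G^*N_k(a,b-1),$$
$$\Lambda_k(a,b)=\Lambda_{k-1}(u,v)+F^*(\Lambda_k(a-1,b)+u-1)+G^*(\Lambda_k(a,b-1)+v-1).$$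

**Example.** For $k=1$, $a=b=2$: $u=F_1(1,2)=2$, $v=G_1(2,1)=2$, $N^*=N_0(2,2)=4$, $F^*=G^*=2$. So $N_1(2,2)=4+2\cdot2+2\cdot2=12$ and $\Lambda_1(2,2)=1+2(1+1)+2(1+1)=9$.

**Integrality.** We check by induction on $k$, then on $a+b$, that $N_k(a,b)$ is a positive integer divisible by $a$ and by $b$. This is clear in the base cases. Otherwise $u,v,F^*,G^*$ are positive integers by induction. Since $F^*N_k(a-1,b)=F^*(a-1)u=(a-1)N^*$, we have $N_k(a,b)=aN^*+G^*N_k(a,b-1)$, which is divisible by $a$ because $N_k(a,b-1)$ is. Divisibility by $b$ is symmetric. So all quantities are well-defined integers, and $\Lambda_k\ge1$.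

**Lemma 4.** For all $k\ge0$, $a,b\ge1$, $\rho\ge1$ there is a $\rho$-good $(a,b)$-configuration with $N_k(a,b)$ segments, $F_k(a,b)$ fans, $G_k(a,b)$ antifans, and a witness of length at least $\Lambda_k(a,b)$.

*Proof.* Induction on $k$, then on $a+b$. If $k=0$ or $\min(a,b)=1$, use Lemma 2. Otherwise take $\rho$-good $C_1$ and $C_2$ for $(k,a-1,b)$ and $(k,a,b-1)$. They have $u$ fans and $v$ antifans, respectively. Let $\rho^*$ be as in Lemma 3, take a $\rho^*$-good $C^*$ for $(k-1,u,v)$, and apply Lemma 3. The numbers of fans and antifans follow from (C1). $\square$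

**Simple consequences.** Let $k\ge1$, $a,b\ge2$. Since $F^*N_k(a-1,b)=(a-1)N^*$ and $G^*N_k(a,b-1)=(b-1)N^*$,
$$N_k(a,b)=(a+b-1)\,N_{k-1}(u,v). \tag{1}$$
By induction $N_k(a,b)\ge ab$ for all $k,a,b$, so $F_k(a,b)\ge b$ and $G_k(a,b)\ge a$: in (1) we have inductively $u\ge b$, $v\ge a$ and $N_{k-1}(u,v)\ge uv\ge ab$. The same computation shows $N_k(a,b)\ge(a+b-1)ab$ for $k\ge1$, $a,b\ge2$, that is,
$$F_k(a,b)\ge(a+b-1)b,\qquad G_k(a,b)\ge(a+b-1)a. \tag{2}$$
Also $N_k$ is nondecreasing in $a$ and in $b$. For $N_k(a+1,b)\ge N_k(a,b)$ this is clear if $k=0$ or $b=1$. Otherwise the recursion for $N_k(a+1,b)$ gives $N_k(a+1,b)\ge F^*N_k(a,b)\ge N_k(a,b)$. The parameter $b$ is symmetric.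

**Appearances per segment.** Put $\ell_k(a,b)=\Lambda_k(a,b)/N_k(a,b)\ge0$. Divide the recursion for $\Lambda_k$ by (1). Here $F^*(u-1)/N^*=1-\frac1u$ and $F^*\Lambda_k(a-1,b)/N^*=(a-1)\,\ell_k(a-1,b)$, and similarly for the other term. For $k\ge1$ and $a,b\ge2$,
$$\ell_k(a,b)=\frac{\left[\ell_{k-1}(u,v)+2-\frac1u-\frac1v\right]+(a-1)\,\ell_k(a-1,b)+(b-1)\,\ell_k(a,b-1)}{a+b-1}. \tag{3}$$
Compare with Section 4: the gain in the bracket is now almost $2$.

## 7. Evaluating the recursion with an urn

We want $\ell_k\ge2k-O(1)$. Equation (3) is a weighted average, in which the bracket, where the level drops and almost $2$ is gained, has only weight $1/(a+b-1)$. Otherwise $a$ or $b$ drops by one, and if one of them reaches $1$ we are at a base configuration and have lost everything. So we must show that the bracket is usually reached while $a$ and $b$ are still large. The weights in (3) are the probabilities in an urn.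

**Lemma 5.** $\ell_k(a,b)\ge2k-4$ for all $k\ge2$ and $a,b\ge k^4$.

*Proof.*

**Step 1: unroll (3).** Take an urn with $a-1$ red, $b-1$ blue and one black ball, drawn without replacement in uniformly random order. Let the state be $(1+\#\text{red left},\,1+\#\text{blue left})$, and let $(a',b')$ be the state at the moment when the black ball is drawn. I claim that for $k\ge1$
$$\ell_k(a,b)\ge\mathbb E\!\left[\mathbf 1_{\{a',b'\ge2\}}\left(\ell_{k-1}(u',v')+2-\tfrac1{u'}-\tfrac1{v'}\right)\right],\quad u'=F_k(a'-1,b'),\ v'=G_k(a',b'-1).$$
Use induction on $a+b$. If $\min(a,b)=1$, then $a'=1$ or $b'=1$, because states only decrease. So the right side is $0$. If $a,b\ge2$, the first ball is black, red, blue with probabilities $\frac1{a+b-1},\frac{a-1}{a+b-1},\frac{b-1}{a+b-1}$. If it is black, then $(a',b')=(a,b)$. If it is red or blue, we continue with the urn for $(a-1,b)$ or $(a,b-1)$. So the claim follows from (3) and induction. Note that the bracket is always $\ge0$.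

**Step 2: the black ball usually comes early enough.** The number of red balls drawn after the black one is uniform on $\{0,\dots,a-1\}$, since the black ball has a uniform position relative to the $a-1$ red ones. So $a'$ is uniform on $\{1,\dots,a\}$. Likewise $b'$ is uniform on $\{1,\dots,b\}$. Let $m\ge5$, $a,b\ge m$, $r=\lceil\sqrt m\rceil\ge3$. Then
$$\Pr(a'<r\text{ or }b'<r)\le\frac{r-1}a+\frac{r-1}b\le\frac2{\sqrt m}.$$

**Step 3: the next level starts with large parameters again.** If $a',b'\ge r\ge3$, then (2) gives $u'\ge(a'+b'-2)b'\ge(2r-2)r\ge r^2\ge m$, and likewise $v'\ge m$.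

**Step 4: a one-line recursion.** Let $\beta_k=\inf_{a,b\ge m}\ell_k(a,b)$ and $q=1-2/\sqrt m\in(0,1)$. Steps 1–3 yield
$$\beta_k\ge q\left(\beta_{k-1}+2-\tfrac2m\right)\quad(k\ge1),\qquad\beta_0\ge0.$$
Hence $\beta_k\ge(2-\frac2m)\Sigma$ with $\Sigma=\sum_{i=1}^kq^i\le k$. By Bernoulli's inequality $q^i\ge1-2i/\sqrt m$, so $\Sigma\ge k-k(k+1)/\sqrt m$, and
$$\beta_k\ge2\Sigma-\tfrac2m\Sigma\ge2k-\frac{2k(k+1)}{\sqrt m}-\frac{2k}m.$$
For $m=k^4$, $k\ge2$ (so $m\ge16$), the right side is $2k-2-\frac2k-\frac2{k^3}\ge2k-4$. $\square$

## 8. Arithmetic of the functions $\alpha_k$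

Level $k$ of the recursion gives about $2k$ appearances per segment. This is worth coefficient $2$ only if $\alpha$ of the number of segments is at most $k+O(1)$. We prepare the tools for that comparison.

**(A1)** $\alpha_k(n)\le\lceil n/2\rceil$ for all $k\ge1$, $n\ge0$. Induct on $k$, then on $n$. The cases $k=1$ and $n\le1$ are clear. For $k,n\ge2$ put $i=\alpha_{k-1}(n)\le j:=\lceil n/2\rceil<n$. If $i\le1$, then $\alpha_k(n)=1\le j$. If $i\ge2$, then $j\ge2$ and $\alpha_k(n)=1+\alpha_k(i)\le1+\lceil i/2\rceil\le1+\lceil j/2\rceil\le j$.

**(A2)** Each $\alpha_k$ is nondecreasing, and hence so is $\alpha$. For $k=1$ this is clear. Let $k\ge2$ and assume it for $k-1$. We show $\alpha_k(n)\le\alpha_k(n')$ for $n\le n'$ by strong induction on $n'$. If $n\le1$, the left side is $0$. If $2\le n\le n'$, put $i=\alpha_{k-1}(n)\le i'=\alpha_{k-1}(n')$. By (A1), $i'\le\lceil n'/2\rceil<n'$, so $\alpha_k(i)\le\alpha_k(i')$ by the inductive hypothesis, and adding $1$ gives the claim. For $\alpha$: $\alpha_k(n')\le3$ implies $\alpha_k(n)\le3$.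

**(A3)** If $n\ge2$, $j\ge0$ and $\alpha_1(n)<3+2^j$, then $\alpha_{1+j}(n)\le3$. For $k,n\ge2$, (A1) gives $\alpha_k(n)\le1+\lceil\alpha_{k-1}(n)/2\rceil\le1+\frac{\alpha_{k-1}(n)+1}2$, that is,
$$\alpha_k(n)-3\le\tfrac12\bigl(\alpha_{k-1}(n)-3\bigr). \tag{4}$$
Iterating $j$ times, $\alpha_{1+j}(n)-3\le2^{-j}(\alpha_1(n)-3)<1$, and the left side is an integer. In particular $\alpha(n)$ is finite for every $n$.

**(A4)** If $k\ge0$, $n\ge2$, $\alpha_{k+3}(n)\le2s$ and $1\le s\le2^{k+3}$, then $\alpha(n)\le k+5$. Since $\alpha_1(2s)=s<3+2^{k+3}$, (A3) gives $\alpha_{k+4}(2s)\le3$. By (A2), $\alpha_{k+4}(n)=1+\alpha_{k+4}(\alpha_{k+3}(n))\le4$. By (A2) and (A1), $\alpha_{k+5}(n)\le1+\alpha_{k+5}(4)\le1+2=3$.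

**(A5)** $\alpha(n)\to\infty$. Each $\alpha_k$ is unbounded. This is clear for $k=1$. If $k\ge2$ and $\alpha_k$ had a maximum $B$, attained at $n'$, then choosing $n\ge2$ with $\alpha_{k-1}(n)\ge n'$ (possible by the case $k-1$) would give $\alpha_k(n)\ge1+B$, a contradiction. So for each $K$ and all large $n$, $\alpha_1(n),\dots,\alpha_K(n)>3$, that is, $\alpha(n)>K$.

## 9. Level $k$ of the recursion costs only $k+O(1)$ levels of $\alpha$

By (1), $N_k(a,b)$ is $N_{k-1}$ evaluated at sizes that are themselves values of $N_k$ at smaller arguments, times a modest factor. We compare it with a cleaner recursion of the same shape, chosen so that $\alpha_{k+3}$ undoes it.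

**Definition (majorant).** For $w\ge2$ let $Y_0(w)=2^{2^w}$. For $k\ge1$ let $Y_k(2)=4$ and $Y_k(w)=Y_{k-1}(Y_k(w-1))$ for $w\ge3$.

For example, $Y_1(3)=Y_0(4)=2^{16}$.

**(Y1)** $Y_k(w+1)\ge Y_k(w)^2$ for $w\ge2$. Consequently $Y_k$ is increasing, and $Y_k(w)\ge4^{2^{w-2}}=2^{2^{w-1}}\ge w^2$. Given the first claim, the consequence follows from $Y_k(2)\ge4$ and $2^{w-2}\ge\log_2w$ for $w\ge2$. The first claim is an equality for $k=0$. Let $k\ge1$ and assume (Y1) for $k-1$. First, $Y_k(w)\ge4$ for all $w$, by induction on $w$: $Y_k(w)=Y_{k-1}(Y_k(w-1))\ge Y_k(w-1)^2$. With $y=Y_k(w)$, then, $Y_k(w+1)=Y_{k-1}(y)\ge y^2$ by the consequence for $k-1$.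

**(Y2)** $\alpha_{k+3}(Y_k(w))\le w$ for $k\ge1$, $w\ge2$, and also for $k=0$, $w\ge4$. For $k=0$: since $\alpha_2(n)=\lceil\log_2n\rceil$, we have $\alpha_3(2^{2^w})=1+\alpha_3(2^w)=2+\alpha_3(w)\le2+\lceil w/2\rceil\le w$ for $w\ge4$, by (A1). For $k\ge1$, induct on $k$ and then on $w$. First, $\alpha_{k+3}(4)\le2$ by (A1). For $w\ge3$ put $z=Y_k(w-1)\ge4$. Then $\alpha_{k+2}(Y_{k-1}(z))\le z$ by the case $k-1$ (if $k-1=0$, we use $z\ge4$). So by (A2)
$$\alpha_{k+3}(Y_k(w))=1+\alpha_{k+3}\bigl(\alpha_{k+2}(Y_{k-1}(z))\bigr)\le1+\alpha_{k+3}(z)\le1+(w-1)=w.$$

**Lemma 6.** If $a+b\le s$ then $N_k(a,b)\le Y_k(2s)$.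

*Proof.* Let $H_k(s)=\max\{N_k(a,b):a+b\le s\}$ for $s\ge2$, and $X_k=2H_k$. Both are nondecreasing in $s$. We show the stronger statement $X_k(s)\le Y_k(2s)$, by induction on $k$, then on $s$. The factor $2$ in $X_k$ absorbs the sum $u+v$.

**Step 1: the easy cases.** For $k=0$: $X_0(s)\le s^2/2\le(2s)^2\le Y_0(2s)$. Let $k\ge1$ and let $(a,b)$ attain $H_k(s)$. If $\min(a,b)=1$ (always the case for $s\le3$), then $X_k(s)\le2(s-1)\le(2s)^2\le Y_k(2s)$.

**Step 2: bound $X_k(s)$ by level $k-1$.** Otherwise $s\ge4$. Put $t=X_k(s-1)$. Then $u\le N_k(a-1,b)\le t/2$ and $v\le N_k(a,b-1)\le t/2$, so $u+v\le t$, and (1) gives $N_k(a,b)\le(s-1)H_{k-1}(t)$. Moreover $t\ge2N_k(1,s-2)=2s-4\ge s-1$, and $X_{k-1}(t)\ge2N_{k-1}(1,t-1)=2(t-1)\ge t$. So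
$$X_k(s)\le(s-1)X_{k-1}(t)\le t\,X_{k-1}(t)\le X_{k-1}(t)^2 .$$

**Step 3: compare with the majorant.** Let $z=Y_k(2s-2)$. Then $z\ge t$ by induction on $s$, and $z\ge4$. Hence
$$X_k(s)\le X_{k-1}(z)^2\le Y_{k-1}(2z)^2\le Y_{k-1}(2z+1)\le Y_{k-1}(Y_{k-1}(z))=Y_{k-1}(Y_k(2s-1))=Y_k(2s),$$
using induction on $k$, then (Y1), then $Y_{k-1}(z)\ge2^{2^{z-1}}\ge2z+1$ and the monotonicity of $Y_{k-1}$. The two argument steps from $2s-2$ to $2s$ pay for the doubling and the squaring. $\square$

## 10. From the sizes $n_k$ to every $n$: proof of the Theorem

For $k\ge16$ let $n_k=N_k(k^4,k^4)$ and $s=2k^4$.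

**Step 1: $\alpha(n_k)$ is at most $k+5$.** By Lemma 6, (A2) and (Y2), $\alpha_{k+3}(n_k)\le\alpha_{k+3}(Y_k(2s))\le2s$. Also $s\le2^{k+3}$, that is, $k^4\le2^{k+2}$: for $k=16$ this reads $2^{16}\le2^{18}$, and $((k+1)/k)^4\le(17/16)^4<2$ for $k\ge16$. So (A4) gives
$$\alpha(n_k)\le k+5\qquad(k\ge16). \tag{5}$$

**Step 2: long envelopes at the sizes $n_k$.** By Lemmas 4 and 5 there is a set of $n_k$ segments with a witness of length at least
$$\Lambda_k(k^4,k^4)\ge(2k-4)\,n_k. \tag{6}$$
By (5) and (6), $L(n_k)\ge(2k-4)n_k\ge(2\alpha(n_k)-14)\,n_k$. Since $n_k\ge k^8\to\infty$ and $\alpha(n)\to\infty$ by (A5), $\limsup_{n\to\infty}L(n)/(n\alpha(n))\ge2$. With the upper bound it equals $2$, which is already alternative (i).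

**Step 3: consecutive sizes are far apart.** To reach all $n$ we will fill up with copies of a smaller set, and the leftover must be negligible. For $k\ge17$, (1) gives $n_k=(2k^4-1)N_{k-1}(u,v)$ with $u=F_k(k^4-1,k^4)\ge k^4$ and $v=G_k(k^4,k^4-1)\ge k^4$. By monotonicity of $N_{k-1}$, $n_k\ge(2k^4-1)n_{k-1}\ge(k-1)n_{k-1}$. In particular $n_k$ is strictly increasing.

**Step 4: all large $n$.** Put $n_0=n_{17}$. Given $n\ge n_0$, let $k\ge17$ satisfy $n_k\le n<n_{k+1}$. By (A2) and (5), $\alpha(n)\le\alpha(n_{k+1})\le k+6$. Place $\lfloor n/n_{k-1}\rfloor$ translates of the set in (6) for $k-1$ side by side in disjoint $x$-ranges, and the remaining segments further to the right. (We use $k-1$ and not $k$ because $n/n_k$ may be close to $1$, and then the leftover could be large. And $k-1\ge16$, so (6) applies.) Different translates consist of different segments, so concatenating the witnesses gives a witness. Using $n_{k-1}\le n_k/(k-1)\le n/(k-1)$,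
$$L(n)\ge\Bigl(\frac n{n_{k-1}}-1\Bigr)n_{k-1}\bigl(2(k-1)-4\bigr)=(n-n_{k-1})(2k-6)\ge n\Bigl(1-\frac1{k-1}\Bigr)(2k-6).$$
Since $(2k-6)/(k-1)\le2$, the right side is at least $n(2k-8)$, and $k\ge\alpha(n)-6$ gives
$$L(n)\ge n(2k-8)\ge n\bigl(2\alpha(n)-20\bigr)\qquad(n\ge n_0).$$

**Step 5: the limit.** Together with $L(n)\le\lambda_3(n)\le2n\alpha(n)+O(n\sqrt{\alpha(n)})$ this gives $L(n)=2n\alpha(n)\pm O(n\sqrt{\alpha(n)})$. Since $\alpha(n)\to\infty$, $L(n)/(n\alpha(n))\to2$. Alternative (i) holds, and (ii) fails. $\blacksquare$
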